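\title{Five terms in the middle: Auslander--Reiten sequences over tame algebras}

\begin{abstract}
Let $A$ be a tame finite-dimensional algebra over an algebraically closed field. We prove that the middle term of an Auslander--Reiten sequence of $A$-modules has at most four indecomposable summands that are not projective-injective and at most one that is. This establishes Brenner's Five Terms in the Middle Conjecture. We also show that if two summands of the middle term are isomorphic, then there is at most one further summand, and it is projective-injective. Both bounds are attained. The proof builds, from the irreducible maps of a sequence with too many terms, a one-parameter family of indecomposable modules whose dimension grows under the inverse Auslander--Reiten translation; this contradicts a theorem of Crawley-Boevey.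
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is an algebraically closed field, $A$ is a finite-dimensional $K$-algebra, and modules are finite-dimensional left modules. A short exact sequence
\[
\eta:\quad 0\to X\to E\to M\to 0
\]
is an \emph{Auslander--Reiten sequence} (AR sequence) if it does not split, $X$ and $M$ are indecomposable, and every homomorphism $N\to M$ that is not a split epimorphism factors through $E\to M$. Every indecomposable non-projective module $M$ is the right end of an AR sequence, unique up to isomorphism; its left end is the Auslander--Reiten translate $X=\tau M$. Write $E=E_1\oplus\dots\oplus E_t$ with all $E_i$ indecomposable. We call $E_1,\dots,E_t$ the \emph{terms} of $\eta$, so that terms are counted with multiplicity, and put $\operatorname{sd}(\eta)=t$. Every non-isomorphism from an indecomposable module to $M$ is a sum of maps passing through the components $E_i\to M$. So $\operatorname{sd}(\eta)$ counts the directions from which $M$ can be approached, and one expects it to be small when the indecomposable modules of $A$ are few.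

The algebra $A$ is \emph{representation-finite} if it has finitely many indecomposable modules up to isomorphism. It is \emph{tame} if for each $d$ there are finitely many $A$-$K[T]$-bimodules $L_1,\dots,L_r$, free of finite rank over $K[T]$, such that all but finitely many isomorphism classes of indecomposable $A$-modules of dimension $d$ are of the form $L_i\otimes_{K[T]}K[T]/(T-\lambda)$ with $\lambda\in K$. Representation-finite algebras are tame. The path algebra of a connected quiver without oriented cycles is representation-finite exactly if the underlying graph is a Dynkin diagram, and tame exactly if it is a Dynkin or a Euclidean diagram.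

Star-shaped quivers suggest which bounds to expect. Let $Q_t$ have a center $c$ and $t\ge2$ arrows $a_i\to c$. The AR sequence of $KQ_t$ that starts at the simple module at $c$ has $t$ terms, none of them injective (Section~\ref{sec:star}). The graph of $Q_t$ is Dynkin for $t\le 3$, it is the Euclidean diagram $\tilde D_4$ for $t=4$, and it is neither for $t\ge5$. This points to the bounds $3$ and $4$ for representation-finite and for tame algebras. One more term can be had cheaply: in the examples of Section~\ref{sec:sharp} a projective-injective module adds one term to an AR sequence while it adds only one indecomposable module to the module category. The guess becomes $3+1$ and $4+1$.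

The first half of this guess is a result of Bautista and Brenner: if $A$ is representation-finite, then $\operatorname{sd}(\eta)\le4$ for every AR sequence $\eta$, and if $\operatorname{sd}(\eta)=4$, then one of the terms is projective-injective. The second half is a conjecture due to Brenner, which is stated in \cite{Atlas}.

\begin{quote}
\textbf{Five Terms in the Middle Conjecture.} If $A$ is tame, then $\operatorname{sd}(\eta)\le5$ for every AR sequence $\eta$ of $A$-modules, and if $\operatorname{sd}(\eta)=5$, then one of the terms is projective-injective.
\end{quote}

We prove the conjecture, and a stronger bound when a term is repeated.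

\begin{theorem}\label{thm:A}
Let $A$ be tame and let $\eta$ be an AR sequence of $A$-modules. Then at most four terms of $\eta$ are not projective-injective, and at most one term is projective-injective. Hence $\operatorname{sd}(\eta)\le5$, and if $\operatorname{sd}(\eta)=5$, then exactly one term is projective-injective.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $A$ be tame and let $\eta$ be an AR sequence of $A$-modules. If two terms $E_1\cong E_2$ of $\eta$ are isomorphic, then every other term is projective-injective; in particular $\operatorname{sd}(\eta)\le3$.
\end{theorem}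

The bounds $4$, $5$ and $3$ are attained (Section~\ref{sec:sharp}). Tameness enters only through the following property.

\begin{itemize}
\item[(H)] For each $d$, all but finitely many isomorphism classes of indecomposable $A$-modules $N$ of dimension $d$ satisfy $\tau N\cong N$.
\end{itemize}

\begin{theorem}[Crawley-Boevey {\cite[Theorem D]{CB}}]\label{thm:CB}
Every tame algebra has property {\rm(H)}.
\end{theorem}

We prove Theorems~\ref{thm:A} and~\ref{thm:B} for every finite-dimensional $K$-algebra with property (H). To contradict (H) it suffices to find infinitely many indecomposable modules $C$ of one dimension whose inverse translate $\tau^-C$ has larger dimension than $C$. Section~\ref{sec:star} does this by hand for $KQ_5$, and the general proof imitates that computation inside an arbitrary AR sequence.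

\section{Auslander--Reiten theory and dimension counts}\label{sec:prelim}

\subsection*{Translations and duality}
Let $D=\operatorname{Hom}_K(-,K)$. Every indecomposable non-injective module $X$ is the left end of an AR sequence, unique up to isomorphism, whose right end is denoted by $\tau^-X$. The maps $\tau$ and $\tau^-$ are mutually inverse bijections between the isomorphism classes of indecomposable non-projective modules and those of indecomposable non-injective modules; one puts $\tau P=0$ and $\tau^-I=0$ for $P$ projective and $I$ injective. In particular $\tau N\cong N$ holds if and only if $\tau^-N\cong N$, for $N$ indecomposable.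

The duality $D$ sends an AR sequence $0\to X\to E\to M\to0$ over $A$ to the AR sequence $0\to DM\to DE\to DX\to0$ over $A^{\mathrm{op}}$, and it exchanges projective and injective modules. Thus $\tau_{A^{\mathrm{op}}}DN\cong D\tau_A^-N$, and $A^{\mathrm{op}}$ has property (H) whenever $A$ has.

The functor $\nu^-=\operatorname{Hom}_A(DA,-)$ sends injective modules to projective modules and computes $\tau^-$: if $0\to N\to I^0\to I^1$ is a minimal injective copresentation, then $\tau^-N\cong\operatorname{coker}(\nu^-I^0\to\nu^-I^1)$. We use this formula to define $\tau^-N$ for all modules $N$; it is additive on direct sums.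

\subsection*{The radical and irreducible maps}
A homomorphism is \emph{radical} if none of its components between indecomposable direct summands is an isomorphism. The radical maps form an ideal $\operatorname{rad}$ of the module category, and $\operatorname{rad}^2(Y,Z)$ consists of the sums of composites of two radical maps. For $Y,Z$ indecomposable put $\operatorname{Irr}(Y,Z)=\operatorname{rad}(Y,Z)/\operatorname{rad}^2(Y,Z)$; the maps in $\operatorname{rad}(Y,Z)$ with nonzero class are the \emph{irreducible} maps. We use the following standard facts.

\begin{itemize}
\item[(F1)] Let $0\to X\xrightarrow{u}E\to M\to0$ be an AR sequence and $F$ indecomposable. The multiplicity of $F$ in $E$ equals $\dim\operatorname{Irr}(X,F)$ and equals $\dim\operatorname{Irr}(F,M)$. For a decomposition $E=\bigoplus_iE_i$ into indecomposables, the components of $u$ into the summands $E_i\cong F$ give a basis of $\operatorname{Irr}(X,F)$.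
\item[(F2)] Let $Y$ be indecomposable. If $P$ is indecomposable projective, then $\dim\operatorname{Irr}(Y,P)$ is the multiplicity of $Y$ in $\operatorname{rad}P$. If $I$ is indecomposable injective, then $\dim\operatorname{Irr}(I,Y)$ is the multiplicity of $Y$ in $I/\operatorname{soc}I$.
\item[(F3)] An irreducible map $h:Y\to Z$ is injective or surjective, and not bijective. (If it were neither injective nor surjective, both maps $Y\to\operatorname{im}h\to Z$ would be radical.) Hence $\operatorname{Irr}(Y,Y)=0$, and no term of an AR sequence is isomorphic to an end of the sequence.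
\item[(F4)] If $N$ is indecomposable, then $\operatorname{End}(N)=K\cdot1\oplus\operatorname{rad}(N,N)$. For every module $G$ the ideal $\operatorname{rad}(G,G)$ of $\operatorname{End}(G)$ is nilpotent.
\item[(F5)] If $P$ is indecomposable, projective-injective and not simple, there is an AR sequence $0\to\operatorname{rad}P\to P\oplus\operatorname{rad}P/\operatorname{soc}P\to P/\operatorname{soc}P\to0$.
\end{itemize}

Fact (F5) is needed only for the examples. That $K$ is algebraically closed is used in (F1), (F2), (F4) and Theorem~\ref{thm:CB}, and it makes $K$ infinite, so that a parameter $\lambda\in K$ yields infinitely many modules.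

\subsection*{Three dimension counts}
For an AR sequence $0\to X\to E\to M\to0$ with terms $E_i$ we always write
\[
x=\dim X,\qquad m=\dim M,\qquad e_i=\dim E_i,\qquad\text{so that}\quad \textstyle\sum_ie_i=x+m .
\]
Two terms $E_i,E_j$ are \emph{different} if $i\ne j$; they may be isomorphic.

\begin{lemma}\label{lem:projinj}
Let $0\to X\to E\to M\to0$ be an AR sequence. If $E_i$ is projective, then $e_i\ge x+1$. If $E_j$ is injective, then $e_j\ge m+1$. There are no two different terms of which one is projective and the other is injective. In particular, at most one term is projective-injective.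
\end{lemma}

\begin{proof}
By (F1), $\operatorname{Irr}(X,E_i)\neq0$ and $\operatorname{Irr}(E_j,M)\ne0$. By (F2), $X$ is a direct summand of $\operatorname{rad}E_i$ if $E_i$ is projective, and $M$ is a direct summand of $E_j/\operatorname{soc}E_j$ if $E_j$ is injective. This gives the two inequalities. For $i\neq j$ they would add up to $e_i+e_j\ge x+m+2>\dim E$. Two different projective-injective terms would form such a pair.
\end{proof}

\begin{lemma}\label{lem:tauterm}
Let $0\to X\to E\to M\to0$ be an AR sequence and let $F$ be a non-injective module that occurs at least $\mu$ times among the terms. Then $\dim\operatorname{Irr}(M,\tau^-F)\ge\mu$ and $\dim\tau^-F\ge\mu m-\dim F$.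
\end{lemma}

\begin{proof}
Let $0\to F\to Y\to\tau^-F\to0$ be the AR sequence starting at $F$. By (F1) for this sequence, the multiplicity of $M$ in $Y$ equals $\dim\operatorname{Irr}(M,\tau^-F)$ and equals $\dim\operatorname{Irr}(F,M)$, which is at least $\mu$ by (F1) for the given sequence. Hence $\mu m\le\dim Y=\dim F+\dim\tau^-F$.
\end{proof}

For an injective term $F$ we have $\tau^-F=0$ and there is no such bound. This is why injective terms have to be avoided below.

\begin{lemma}\label{lem:tauineq}
If $0\to U\to G\to C\to0$ is an exact sequence of $A$-modules, then $\dim\tau^-C\ge\dim\tau^-G-\dim\tau^-U$.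
\end{lemma}

\begin{proof}
Take minimal injective copresentations $0\to U\to I^0\to I^1$ and $0\to C\to J^0\to J^1$. The horseshoe lemma gives an exact sequence $0\to G\to L^0\xrightarrow{d}L^1$ with $L^n=I^n\oplus J^n$ whose maps commute with the split exact sequences $0\to I^n\to L^n\to J^n\to0$. These sequences stay exact under the additive functor $\nu^-$, so the snake lemma gives an exact sequence
\[
\tau^-U\to\operatorname{coker}(\nu^-d)\to\tau^-C\to0 .
\]
It remains to see that $\tau^-G$ is a direct summand of $\operatorname{coker}(\nu^-d)$. Write $L^0=I\oplus L$, where $I$ is an injective envelope of $G$ inside $L^0$. Then $d$ induces an embedding of $L^0/G=I/G\oplus L$ into $L^1$, so $L^1=I'\oplus d(L)\oplus L'$ with $I'$ an injective envelope of $I/G$. Thus $d$ is the direct sum of the minimal copresentation $I\to I'$ of $G$, an isomorphism $L\to d(L)$, and $0\to L'$. Hence $\operatorname{coker}(\nu^-d)\cong\tau^-G\oplus\nu^-L'$.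
\end{proof}

\section{The idea: four and five subspaces}\label{sec:star}

We identify modules over a path algebra, with or without relations, with representations of the quiver that satisfy the relations. For a vertex $v$ let $S_v$ be the simple module, $P(v)$ its projective cover, with the paths starting at $v$ as a spanning set, and $I(v)$ its injective envelope, dual to the span of the paths ending at $v$.

Let $A=KQ_t$ with $t\ge2$. The module $X=P(c)=S_c$ is simple and projective. The module $E_i=P(a_i)$ has dimension $2$ and $\operatorname{rad}E_i=\operatorname{soc}E_i=S_c$; let $u_i:X\to E_i$ be the inclusion. Since $\dim I(c)=t+1\ge3$, neither $X$ nor $E_i$ is injective. Let $Y$ be a term of the AR sequence starting at $X$. If $Y$ were not projective, (F1) would give an irreducible map $\tau Y\to X$. It cannot be injective, since $X$ is simple and the map is not bijective, and it cannot be surjective, since it would then split. So $Y$ is projective, and (F2) shows that the sequence is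
\begin{equation}\label{eq:star}
0\to X\to E_1\oplus\dots\oplus E_t\to M\to0,\qquad x=1,\quad e_i=2,\quad m=2t-1 .
\end{equation}
Lemma~\ref{lem:tauterm} gives $\dim\tau^-E_i\ge 2t-3$.

For a module $N$ and a vector space $V$ let $N\otimes V=N\otimes_KV\cong N^{\dim V}$. For $\lambda\in K\setminus\{0,1\}$ consider the four pairwise non-proportional linear forms on $K^2$
\begin{equation}\label{eq:forms}
\psi_1=(1,0),\qquad\psi_2=(0,1),\qquad\psi_3=(1,1),\qquad\psi_4=(1,\lambda),
\end{equation}
let $\psi=(\psi_1,\dots,\psi_4):K^2\to K^4$, and let $U_\lambda=\psi(K^2)$, the plane spanned by $(1,0,1,1)$ and $(0,1,1,\lambda)$. Let $\varepsilon_1,\dots,\varepsilon_4$ be the standard basis of $K^4$.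

\subsection*{Four terms: balance}
Let $t=4$ and let $C_\lambda$ be the cokernel of the injective map $X\otimes K^2\to E_1\oplus\dots\oplus E_4$ with components $u_i\otimes\psi_i$. At $c$ it has the plane $K^4/U_\lambda$ with basis $\varepsilon_3,\varepsilon_4$, and the vertices $a_1,\dots,a_4$ give the lines spanned by $\varepsilon_3+\varepsilon_4$, $\varepsilon_3+\lambda\varepsilon_4$, $\varepsilon_3$, $\varepsilon_4$. Lemma~\ref{lem:tauineq} gives $\dim\tau^-C_\lambda\ge4\cdot5-2\cdot7=6=\dim C_\lambda$. So the dimension count is compatible with $\tau^-C_\lambda\cong C_\lambda$, as it should be for a tame algebra. The equality is not special to this example. For any AR sequence with exactly four terms, all non-injective, for which the map above is injective, we have $\dim C_\lambda=(x+m)-2x=m-x$, and the lower bound is $\sum_i(m-e_i)-2m=m-x$.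

\subsection*{Five terms: growth}
Let $t=5$ and let $C_\lambda$ be the cokernel of the injective map
\[
X\otimes K^2\to G=E_1\oplus\dots\oplus E_4\oplus(E_5\otimes K^2)
\]
with components $u_i\otimes\psi_i$ for $i\le4$ and $u_5\otimes1$. At $c$ this map is $v\mapsto(\psi(v),v)$, and $(y,z)\mapsto y-\psi(z)$ identifies its cokernel with $K^4$. So $C_\lambda$ is the space $K^4$ with five subspaces: the four coordinate axes and the plane $U_\lambda$. A homomorphism $C_{\lambda'}\to C_\lambda$ is a diagonal matrix $\operatorname{diag}(d_1,\dots,d_4)$ that maps $U_{\lambda'}$ into $U_\lambda$. The condition $(d_1,0,d_3,d_4)\in U_\lambda$ gives $d_1=d_3=d_4$, and $(0,d_2,d_3,\lambda'd_4)\in U_\lambda$ gives $d_2=d_3$ and $\lambda'd_4=\lambda d_2$. Hence $\operatorname{End}(C_\lambda)=K$ and $\operatorname{Hom}(C_{\lambda'},C_\lambda)=0$ for $\lambda'\neq\lambda$. The $C_\lambda$ are infinitely many pairwise non-isomorphic indecomposable modules of dimension $12-2=10$, and Lemma~\ref{lem:tauineq} gives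
\[
\dim\tau^-C_\lambda\ \ge\ 6\cdot7-2\cdot9=24>10 .
\]
So no $C_\lambda$ is fixed by $\tau^-$, and $KQ_5$ does not have property (H).

\subsection*{What is missing in general}
The maps $u_i\otimes\psi_i$ make sense for any AR sequence with five terms, and the count with $\tau^-$ needs only non-injective terms. Two features of the example are special. First, $G$ is projective, so every homomorphism between two cokernels is induced by an endomorphism of $G$ and can be computed by linear algebra. In general such a lift need not exist a priori, and the map $X\otimes K^2\to G$ need not even be injective. Section~\ref{sec:coker} shows that both properties follow from an inequality which says that the terms are large compared with $X$. Second, that inequality holds in \eqref{eq:star} but fails, for instance, in the dual sequence, where $x=2t-1$ and $e_i=2$. Section~\ref{sec:proofs} shows that it can be enforced by passing to the dual sequence if necessary and then to the next AR sequence, the one starting at $M$.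

\section{Cokernels of maps built from irreducible maps}\label{sec:coker}

Fix an AR sequence $0\to X\xrightarrow{u}E\to M\to0$ and pairwise non-isomorphic terms $F_1,\dots,F_k$. Number the terms so that $E_1,\dots,E_n$ are those isomorphic to one of the $F_j$, identify $E_i=F_{j(i)}$ for $i\le n$, and let $u_i:X\to E_i$ be the component of $u$. By (F1), for each $j$ the classes of the $u_i$ with $j(i)=j$ form a basis of $\operatorname{Irr}(X,F_j)$. We record this in the quiver $\Delta$ with vertices $0,1,\dots,k$ and one arrow $0\to j(i)$ for each $i\le n$. Isomorphic terms give multiple arrows.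

A representation $\Phi$ of $\Delta$ consists of vector spaces $V,B_1,\dots,B_k$ and linear maps $\phi_i:V\to B_{j(i)}$. It defines
\[
G_\Phi=\bigoplus_{j=1}^kF_j\otimes B_j,\qquad f_\Phi:X\otimes V\to G_\Phi\ \text{ with $j$-th component }\sum_{j(i)=j}u_i\otimes\phi_i,
\]
and we let $\pi_\Phi:G_\Phi\to C_\Phi$ be the cokernel of $f_\Phi$. A morphism from $\Phi'=(V',B_j',\phi_i')$ to $\Phi$ is a tuple $(a,(b_j))$ of linear maps $a:V'\to V$, $b_j:B'_j\to B_j$ with $b_{j(i)}\phi_i'=\phi_ia$ for all $i$. Our aim is to show that, under a numerical condition, $C_\Phi$ is indecomposable if $\operatorname{End}(\Phi)=K$, and $C_{\Phi'}\not\cong C_\Phi$ if $\operatorname{Hom}(\Phi',\Phi)=0$.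

The passage from modules to linear algebra is by reduction modulo the radical. We have $\operatorname{Hom}_A(Y\otimes V,Z\otimes W)=\operatorname{Hom}_A(Y,Z)\otimes\operatorname{Hom}_K(V,W)$, and the same formula holds for $\operatorname{rad}$ and $\operatorname{rad}^2$. This gives three rules.
\begin{itemize}
\item[(R1)] For $N$ indecomposable, every map $\alpha:N\otimes V\to N\otimes W$ is $1\otimes a$ plus a radical map, for a unique linear map $a:V\to W$, the \emph{residue} of $\alpha$. This is (F4).
\item[(R2)] Every map $h:X\otimes V\to F_j\otimes B$ is radical, as $X\not\cong F_j$ by (F3), and $h\equiv\sum_{j(i)=j}u_i\otimes h_i$ modulo $\operatorname{rad}^2$ for unique linear maps $h_i:V\to B$, the \emph{coefficients} of $h$.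
\item[(R3)] If $\alpha:X\otimes V'\to X\otimes V$ and $\beta:F_j\otimes B\to F_j\otimes B'$ have residues $a$ and $b$, then $\beta h\alpha$ has coefficients $bh_ia$.
\end{itemize}

For a subspace $V_1\subseteq V$ put $B_j(V_1)=\sum_{j(i)=j}\phi_i(V_1)\subseteq B_j$ and define the \emph{weight}
\[
w_\Phi(V_1)=\sum_{j=1}^k\dim F_j\cdot\dim B_j(V_1)-x\dim V_1 .
\]
The spaces $V_1,B_j(V_1)$ form the subrepresentation of $\Phi$ generated by $V_1$, and $w_\Phi(V_1)$ is the dimension of the target minus the dimension of the source of the corresponding map $f$. The weight appears because of the next lemma, which says that $f_\Phi$ cannot be squeezed through a small module unless $X\otimes V$ passes through as a direct summand.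

\begin{lemma}\label{lem:factor}
Let $f_\Phi=pq$ with $q:X\otimes V\to Z$ and $p:Z\to G_\Phi$. Then $q$ is a split monomorphism, or there is a subspace $0\neq V_1\subseteq V$ with $\dim Z\ge x\dim V+w_\Phi(V_1)$.
\end{lemma}

\begin{proof}
Write $Z=(X\otimes W)\oplus\bigoplus_j(F_j\otimes D_j)\oplus Z'$, where $Z'$ has no direct summand isomorphic to $X$ or to any $F_j$. Consider the following blocks of $q$ and $p$:
\[
\begin{array}{ll}
X\otimes V\to X\otimes W\ \text{ with residue }Q, & X\otimes W\to F_j\otimes B_j\ \text{ with coefficients }P_i,\\[2pt]
X\otimes V\to F_j\otimes D_j\ \text{ with coefficients }Q_i, & F_j\otimes D_j\to F_j\otimes B_j\ \text{ with residue }R_j,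
\end{array}
\]
where $j(i)=j$. The $j$-th component of $pq$ is the sum of the composites through the summands of $Z$. The composites through $Z'$ and through $F_l\otimes D_l$ with $l\neq j$ are products of two radical maps and lie in $\operatorname{rad}^2$. By (R3), comparing coefficients in $f_\Phi=pq$ gives
\[
\phi_i=P_iQ+R_{j(i)}Q_i\qquad(1\le i\le n).
\]
Let $V_1=\ker Q$. Then $\phi_i(V_1)\subseteq\operatorname{im}R_{j(i)}$, so $\dim D_j\ge\dim B_j(V_1)$. Also $\dim W\ge\dim V-\dim V_1$. Therefore
\[
\dim Z\ge x(\dim V-\dim V_1)+\sum_j\dim F_j\cdot\dim B_j(V_1)=x\dim V+w_\Phi(V_1).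
\]
This settles the case $V_1\neq0$. If $V_1=0$, choose $L:W\to V$ with $LQ=1$. The composite of $q$, the projection $Z\to X\otimes W$ and $1\otimes L$ is an endomorphism of $X\otimes V$ with residue $1$. It is the identity plus a nilpotent map by (F4), hence an automorphism, and $q$ is a split monomorphism.
\end{proof}

We apply the lemma to two modules $Z$: the image of $f_\Phi$, of dimension at most $x\dim V$, and an extension of $F_s$ by $X\otimes V$, of dimension $x\dim V+\dim F_s$. The second alternative is excluded for both by the following condition on $\Phi$:
\[
(\ast)\qquad V\neq0,\quad\text{and}\quad w_\Phi(V_1)>\max_j\dim F_j\ \text{ for all subspaces }0\neq V_1\subseteq V .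
\]

\begin{lemma}\label{lem:lift}
Let $\Phi$ satisfy $(\ast)$. Then $f_\Phi$ is injective, $C_\Phi\neq0$, and every homomorphism $h:F_s\to C_\Phi$ with $1\le s\le k$ factors through $\pi_\Phi$.
\end{lemma}

\begin{proof}
Factor $f_\Phi$ as $X\otimes V\xrightarrow{q}Z\hookrightarrow G_\Phi$ with $Z=\operatorname{im}f_\Phi$. Since $\dim Z\le x\dim V$ and all weights of nonzero subspaces are positive, Lemma~\ref{lem:factor} shows that $q$ is a split monomorphism. So $f_\Phi$ is injective, and $\dim C_\Phi=\dim G_\Phi-x\dim V\ge w_\Phi(V)>0$.

Given $h$, form the pullback $Z=\{(g,y)\in G_\Phi\oplus F_s:\pi_\Phi(g)=h(y)\}$ with projections $p:Z\to G_\Phi$ and $r:Z\to F_s$, and let $q=(f_\Phi,0):X\otimes V\to Z$. The sequence $0\to X\otimes V\xrightarrow{q}Z\xrightarrow{r}F_s\to0$ is exact, and $pq=f_\Phi$. The second alternative of Lemma~\ref{lem:factor} would give $\dim F_s\ge w_\Phi(V_1)$ for some $V_1\ne0$, against $(\ast)$. So $q$ splits, there is $\sigma:F_s\to Z$ with $r\sigma=1$, and $\pi_\Phi p\sigma=hr\sigma=h$.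
\end{proof}

Thus $G_\Phi$ behaves toward $C_\Phi$ like a projective module, and homomorphisms between cokernels can be reduced to morphisms of representations.

\begin{lemma}\label{lem:indec}
Let $\Phi$ and $\Phi'$ satisfy $(\ast)$.
\begin{itemize}
\item[(a)] If $\operatorname{End}(\Phi)=K\cdot1$, then $C_\Phi$ is indecomposable.
\item[(b)] If $\operatorname{Hom}(\Phi',\Phi)=0$, then $C_{\Phi'}\not\cong C_\Phi$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $f,\pi,G,C$ and $f',\pi',G',C'$ for the data of $\Phi$ and $\Phi'$. Let $\theta:C'\to C$ be a homomorphism. Lemma~\ref{lem:lift}, applied to the restrictions of $\theta\pi'$ to the summands of $G'$, gives a \emph{lift} $\beta:G'\to G$ with $\pi\beta=\theta\pi'$. Since $\pi\beta f'=0$ and $f$ is injective with image $\ker\pi$, there is $\alpha:X\otimes V'\to X\otimes V$ with $\beta f'=f\alpha$. Let $a$ be the residue of $\alpha$ and $b_j$ the residue of the block $F_j\otimes B_j'\to F_j\otimes B_j$ of $\beta$. The blocks $F_l\otimes B'_l\to F_j\otimes B_j$ with $l\neq j$ are radical, so they contribute only to $\operatorname{rad}^2$ in $\beta f'$. Comparing coefficients by (R3) gives $b_{j(i)}\phi'_i=\phi_ia$.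 So $(a,(b_j))\in\operatorname{Hom}(\Phi',\Phi)$, and $\beta$ differs from $\bigoplus_j1\otimes b_j$ by a radical map.

(a) Take $\Phi'=\Phi$ and let $\theta$ be an idempotent. Then $\beta=c\cdot 1+\rho$ with $c\in K$ and $\rho$ radical, hence nilpotent. If $c=0$, then $\theta\pi=\theta^N\pi=\pi\beta^N=0$ for large $N$, so $\theta=0$. If $c\neq0$, then $\beta$ is invertible, so $\theta\pi=\pi\beta$ is surjective, and the surjective idempotent $\theta$ is $1$. As $C\neq0$, it is indecomposable.

(b) Suppose that $\theta$ is an isomorphism. All $b_j$ vanish, so $\beta$ is radical. Let $\beta':G\to G'$ be a lift of $\theta^{-1}$, which exists since $\Phi'$ satisfies $(\ast)$. Then $\pi\beta\beta'=\theta\pi'\beta'=\pi$, and $\beta\beta'$ is a radical endomorphism of $G$. So $\pi=\pi(\beta\beta')^N=0$ for large $N$, contradicting $C\ne0$.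
\end{proof}

Now property (H) turns a family of representations of $\Delta$ into an inequality.

\begin{proposition}\label{prop:test}
Let $A$ have property {\rm(H)}. Let $\Phi_\lambda$, for $\lambda$ in an infinite set, be representations of $\Delta$ on the same spaces $V,B_1,\dots,B_k$, and let $G=\bigoplus_jF_j\otimes B_j$. Assume that each $\Phi_\lambda$ satisfies $(\ast)$, that $\operatorname{End}(\Phi_\lambda)=K\cdot1$, and that $\operatorname{Hom}(\Phi_{\lambda'},\Phi_\lambda)=0$ for $\lambda'\neq\lambda$. Then
\[
\dim G-x\dim V\ \ge\ \dim\tau^-G-m\dim V .
\]
\end{proposition}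

\begin{proof}
By Lemmas~\ref{lem:lift} and~\ref{lem:indec}, the modules $C_{\Phi_\lambda}$ are indecomposable, pairwise non-isomorphic, and of dimension $\dim G-x\dim V$. By (H), one of them, say $C$, satisfies $\tau C\cong C$, hence $\tau^-C\cong C$. Apply Lemma~\ref{lem:tauineq} to $0\to X\otimes V\to G\to C\to0$ and use $\tau^-X\cong M$.
\end{proof}

\section{Two forbidden configurations}\label{sec:forbidden}

We exclude two kinds of AR sequences with large non-injective terms. In both proofs, largeness gives $(\ast)$, non-injectivity gives lower bounds for $\dim\tau^-G$, and Proposition~\ref{prop:test} then contradicts $\sum_ie_i= x+m$. When the representations are written down, $\phi_i=0$ for every arrow $i$ of $\Delta$ that is not mentioned.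

\begin{proposition}\label{prop:five}
Let $A$ have property {\rm(H)}. There is no AR sequence $0\to X\to E\to M\to0$ with five different non-injective terms $E_1,\dots,E_5$ such that
\begin{itemize}
\item[(i)] $e_h+e_i+e_l>x$ for any three distinct indices $h,i,l\le5$, and
\item[(ii)] $e_1+\dots+e_5>2x$.
\end{itemize}
\end{proposition}

The family is the one of Section~\ref{sec:star}, and we can now see why one term is doubled. Condition $(\ast)$ asks that the weight of every line exceed the largest dimension, say $e_5$. If $E_5$ came with a fifth linear form, the kernel of that form would have weight at most $e_1+\dots+e_4-x$, which need not exceed $e_5$. With the identity map instead, $E_5$ contributes $e_5$ to the weight of every line, and the other terms only have to outweigh $X$.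

\begin{proof}
Suppose that such a sequence exists, numbered so that $e_5=\max(e_1,\dots,e_5)$, and put $s=e_1+\dots+e_4$. Let $F_1,\dots,F_k$ represent the isomorphism classes among $E_1,\dots,E_5$. Let $V=K^2$, $T_1=\dots=T_4=K$, $T_5=K^2$, and let $B_j$ be the direct sum of the $T_i$ with $i\le5$ and $j(i)=j$, with inclusions $\iota_i:T_i\to B_{j(i)}$. For $\lambda\in K\setminus\{0,1\}$ let $\psi_1,\dots,\psi_4$ be the forms \eqref{eq:forms}, let $\psi_5=1:V\to T_5$, and let $\Phi_\lambda$ be given by $\phi_i=\iota_i\psi_i$ for $i\le5$. Then $G=E_1\oplus\dots\oplus E_4\oplus E_5^2$. Moreover $B_j(V_1)$ is the direct sum of the $\iota_i\psi_i(V_1)$ with $j(i)=j$, so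
\[
w_{\Phi_\lambda}(V_1)=\sum_{i=1}^5e_i\dim\psi_i(V_1)-x\dim V_1 .
\]

\emph{Condition $(\ast)$.} A line $V_1$ is the kernel of at most one of the pairwise non-proportional forms $\psi_1,\dots,\psi_4$, and $\dim\psi_5(V_1)=1$. So $w_{\Phi_\lambda}(V_1)\ge e_5+(e_h+e_i+e_l-x)$ for three distinct indices $h,i,l\le4$, and this exceeds $e_5$ by (i). For $V_1=V$ the weight is $(s+e_5-2x)+e_5>e_5$ by (ii).

\emph{Morphisms.} Let $(a,(b_j))\in\operatorname{Hom}(\Phi_{\lambda'},\Phi_\lambda)$, write $\psi'_i$ for the maps with parameter $\lambda'$, and let $b_{li}:T_i\to T_l$ with $j(l)=j(i)$ be the blocks of the $b_j$. The equation $b_{j(i)}\iota_i\psi_i'=\iota_i\psi_ia$ means $b_{ii}\psi_i'=\psi_ia$ and $b_{li}\psi_i'=0$ for $l\ne i$. As $\psi'_i$ is surjective, $b_{li}=0$ for $l\neq i$; so isomorphic terms do not mix. For $i=1,2$ we get $(a_{11},a_{12})=(b_{11},0)$ and $(a_{21},a_{22})=(0,b_{22})$. For $i=3$ we get $(a_{11},a_{22})=(b_{33},b_{33})$. Hence $a=c\cdot1$ and $b_{11}=b_{22}=b_{33}=c$ for some $c\in K$. For $i=5$ we get $b_{55}=c\cdot1$, and for $i=4$ we get $b_{44}(1,\lambda')=c(1,\lambda)$, that is, $b_{44}=c$ and $c(\lambda-\lambda')=0$.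 So the morphism is a scalar, and it is zero if $\lambda'\neq\lambda$.

\emph{Dimension count.} By Lemma~\ref{lem:tauterm}, $\dim\tau^-E_i\ge m-e_i$ for $i\le 5$. Proposition~\ref{prop:test} gives
\[
s+2e_5-2x\ \ge\ (4m-s)+2(m-e_5)-2m,
\]
that is, $s+2e_5\ge2m+x$. Together with $s+e_5\le x+m$ this yields $e_5\ge m$, and then $s\le x+m-e_5\le x$. But $s>e_1+e_2+e_3>x$ by (i).
\end{proof}

\begin{proposition}\label{prop:three}
Let $A$ have property {\rm(H)}. There is no AR sequence $0\to X\to E\to M\to0$ with three different non-injective terms $E_1,E_2,E_3$ such that $E_1\cong E_2$ and $e_1>x$.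
\end{proposition}

Now $\Delta$ has a multiple arrow, and $u_1+\lambda u_2$ is already a one-parameter family of maps. If $E_3$ is large, this family can be used with $V=K$. If $E_3$ is small, it does not help with $(\ast)$; then $u_1,u_2$ must provide the weight, and the parameter moves to $E_3$.

\begin{proof}
Suppose that such a sequence exists. Put $F=E_1=E_2$ and $e=\dim F$, and let $F_1=F$, and $F_2=E_3$ if $E_3\not\cong F$, represent the isomorphism classes among $E_1,E_2,E_3$. We have
\begin{equation}\label{eq:three}
2e+e_3\le x+m,\qquad \dim\tau^-F\ge2m-e,\qquad\dim\tau^-E_3\ge m-e_3,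
\end{equation}
the last two by Lemma~\ref{lem:tauterm}.

\emph{Case $e_3>x$.} Let $V=K$. If $E_3\not\cong F$, let $B_1=Ks$ and $B_2=Ks'$; if $E_3\cong F$, let $B_1=Ks\oplus Ks'$. For $\lambda\in K$ define $\Phi_\lambda$ by $\phi_1(1)=s$, $\phi_2(1)=\lambda s$, $\phi_3(1)=s'$. In both subcases $G=F\oplus E_3$, the map is $(u_1+\lambda u_2,u_3)$, and $B_j(V)=B_j$. So $w_{\Phi_\lambda}(V)=e+e_3-x>\max(e,e_3)$, since $e>x$ and $e_3>x$, and $(\ast)$ holds. Let $(a,(b_j))\in\operatorname{Hom}(\Phi_{\lambda'},\Phi_\lambda)$ with $a\in K$, and let $b=\bigoplus_jb_j$. The arrows $1$ and $3$ give $bs=as$ and $bs'=as'$, so $b=a\cdot1$. The arrow $2$ gives $\lambda'as=\lambda as$. So Proposition~\ref{prop:test} applies and, with \eqref{eq:three}, gives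
\[
e+e_3-x\ \ge\ (2m-e)+(m-e_3)-m,
\]
that is, $2e+2e_3\ge2m+x$. With $2e+e_3\le x+m$ we get $e_3\ge m$, and then $2e\le x$, contradicting $e>x$.

\emph{Case $e_3\le x$.} Then $e_3<e$, so $E_3\not\cong F$ and $\max_j\dim F_j=e$. Let $V=K^2$, $B_1=K^3$, $B_2=K$, and for $\lambda\in K$ define $\Phi_\lambda$ by
\[
\phi_1(v_1,v_2)=(v_1,v_2,0),\qquad\phi_2(v_1,v_2)=(0,v_1,v_2),\qquad\phi_3(v_1,v_2)=v_1+\lambda v_2 ,
\]
so that $G=F^3\oplus E_3$. For $v\neq0$ the vectors $\phi_1(v),\phi_2(v)$ are linearly independent, because $v_1^2$ and $v_2^2$ are among their $2\times2$ minors. So a line has weight at least $2e-x>e$. The weight of $V$ is $3e+e_3-2x>e$. Thus $(\ast)$ holds. Let $(a,b_1,b_2)\in\operatorname{Hom}(\Phi_{\lambda'},\Phi_\lambda)$, and let $v^1,v^2$ and $s_1,s_2,s_3$ be the standard bases of $V$ and $B_1$. From $s_2=\phi_1v^2=\phi_2v^1$ we obtain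
\[
a_{12}s_1+a_{22}s_2=\phi_1av^2=b_1s_2=\phi_2av^1=a_{11}s_2+a_{21}s_3 ,
\]
so $a=c\cdot1$ with $c\in K$. Then $b_1\phi_i=c\phi_i$ for $i=1,2$, and the images of $\phi_1,\phi_2$ span $B_1$, so $b_1=c\cdot1$. The arrow $3$ gives $b_2(1,\lambda')=c(1,\lambda)$, so $b_2=c$ and $c(\lambda-\lambda')=0$. Proposition~\ref{prop:test} and \eqref{eq:three} give
\[
3e+e_3-2x\ \ge\ 3(2m-e)+(m-e_3)-2m,
\]
that is, $6e+2e_3\ge5m+2x$. On the other hand $6e+2e_3=3(2e+e_3)-e_3\le3x+3m-e_3$. Hence $2m\le x-e_3<x$. But $m\ge2e+e_3-x>x$ by \eqref{eq:three} and $e>x$, a contradiction.
\end{proof}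

\section{Shifting by $\tau^-$: proofs of the theorems}\label{sec:proofs}

A given AR sequence may have injective terms, and its terms may be small compared with $X$. The first defect is removed by duality. For the second, Lemma~\ref{lem:tauterm} says that a term which is small compared with $M$ has a large translate $\tau^-E_i$, and these translates are terms of the AR sequence that starts at $M$. So we normalize the sequence so that the terms are small compared with $M$, and then shift.

\begin{lemma}[Normalization]\label{lem:normal}
Let $E_1,\dots,E_n$ be different terms of an AR sequence $\eta:0\to X\to E\to M\to0$, none of them projective-injective. After replacing $A,\eta,E_i$ by $A^{\mathrm{op}},D\eta,DE_i$ if necessary, none of $E_1,\dots,E_n$ is injective, and either {\rm(1)} $x\le m$, or {\rm(2)} one of $E_1,\dots,E_n$ is projective.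
\end{lemma}

\begin{proof}
If some $E_i$ is projective, it is not injective by assumption, and no other term is injective by Lemma~\ref{lem:projinj}; this is (2). If some $E_i$ is injective, then $DE_i$ is projective and we are in the previous case for $D\eta$. If no $E_i$ is projective or injective, the same holds for the $DE_i$, and duality exchanges $x$ and $m$; so (1) holds for $\eta$ or for $D\eta$.
\end{proof}

This is the only place where we use that the terms are not projective-injective. A projective-injective term is injective on both sides of the duality, so it never enters a lower bound for $\dim\tau^-G$; the second example of Section~\ref{sec:sharp} shows that it can indeed be a fifth term.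

\begin{lemma}[Shift]\label{lem:shift}
Let $E_1,\dots,E_n$ be different non-injective terms of an AR sequence $0\to X\to E\to M\to0$. Put $E_i'=\tau^-E_i$ and $e_i'=\dim E_i'$, and assume that $\sum_{l\neq i}e_l'\ge m$ for each $i\le n$. Then $M$ is not injective, the modules $E_1',\dots,E_n'$ are different terms of the AR sequence starting at $M$, and none of them is injective.
\end{lemma}

\begin{proof}
If a module $F$ occurs $\mu$ times among $E_1,\dots,E_n$, then $\tau^-F$ occurs exactly $\mu$ times among $E_1',\dots,E_n'$, because $\tau^-$ is injective on isomorphism classes, and $\dim\operatorname{Irr}(M,\tau^-F)\ge\mu$ by Lemma~\ref{lem:tauterm}. If $M$ were injective, (F2) would make $\bigoplus_iE_i'$ a direct summand of $M/\operatorname{soc}M$, so $\sum_ie_i'<m$, against the assumption. So there is an AR sequence $0\to M\to E'\to M'\to0$, and $\bigoplus_iE_i'$ is a direct summand of $E'$ by (F1). Let $m'=\dim M'$. If $E_i'$ were injective, then $e_i'\ge m'+1$ by Lemma~\ref{lem:projinj}, and $\sum_le'_l\le m+m'$ would give $\sum_{l\neq i}e_l'\le m-1$, against the assumption.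
\end{proof}

In the following proofs $A$ has property (H), which covers tame algebras by Theorem~\ref{thm:CB}. Since (H) passes to $A^{\mathrm{op}}$ and $D$ preserves isomorphisms between terms, we may normalize.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
At most one term is projective-injective by Lemma~\ref{lem:projinj}. Suppose that five different terms $E_1,\dots,E_5$ of $\eta:0\to X\to E\to M\to0$ are not projective-injective. By Lemma~\ref{lem:normal} we may assume that they are non-injective and that (1) $x\le m$ or (2) $E_1$ is projective. Let $e_i'=\dim\tau^-E_i$, so $e_i'\ge m-e_i$ by Lemma~\ref{lem:tauterm}. We claim that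
\begin{equation}\label{eq:claim}
\text{any three of }e_1',\dots,e_5'\text{ have sum }>m,\qquad\text{and}\qquad e_1'+\dots+e_5'>2m .
\end{equation}
In case (1), $e_1+\dots+e_5\le x+m\le2m$. Any three of the $e_i$ have sum less than $2m$, so the corresponding $e_i'$ have sum greater than $3m-2m=m$; and $e_1'+\dots+e_5'\ge5m-2m>2m$. In case (2), $e_1\ge x+1$ by Lemma~\ref{lem:projinj}, so $e_2+\dots+e_5\le m-1$. Any two $e_l'$ with $l\ge2$ have sum at least $2m-(m-1)>m$, and any three distinct indices contain two that are at least $2$; and $e_2'+\dots+e_5'\ge4m-(m-1)>2m$. This proves \eqref{eq:claim}.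

By \eqref{eq:claim} the hypothesis of Lemma~\ref{lem:shift} holds. So the AR sequence starting at $M$ has the five different non-injective terms $\tau^-E_1,\dots,\tau^-E_5$, and \eqref{eq:claim} is precisely conditions (i) and (ii) of Proposition~\ref{prop:five} for this sequence, whose left end has dimension $m$. This is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $F=E_1\cong E_2$ and $e=\dim F$. By Lemma~\ref{lem:projinj}, $F$ is not projective-injective. Suppose that a third term $E_3$, possibly isomorphic to $F$, is not projective-injective. By Lemma~\ref{lem:normal} we may assume that $F$ and $E_3$ are non-injective and that $x\le m$, or $F$ is projective, or $E_3$ is projective. We have $2e+e_3\le x+m$, and this gives $e<m$ in each case. If $x\le m$, then $2e<2m$. If $F$ is projective, then $e\ge x+1$ and $e+e_3\le m-1$. If $E_3$ is projective, then $e_3\ge x+1$ and $2e\le m-1$.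

By Lemma~\ref{lem:tauterm}, $\dim\tau^-F\ge2m-e>m$. Any two of the three modules $\tau^-E_1,\tau^-E_2,\tau^-E_3$ include a copy of $\tau^-F$, so the hypothesis of Lemma~\ref{lem:shift} holds. Hence the AR sequence starting at $M$ has three different non-injective terms $\tau^-E_1\cong\tau^-E_2$ and $\tau^-E_3$ with $\dim\tau^-E_1>\dim M$, contradicting Proposition~\ref{prop:three}. So all terms other than $E_1,E_2$ are projective-injective, and there is at most one of these by Lemma~\ref{lem:projinj}.
\end{proof}

\section{The bounds are attained}\label{sec:sharp}

To see that the examples are tame we reduce them to path algebras in two steps. For a finite quiver $Q$ let $J\subseteq KQ$ be the ideal generated by the arrows. The \emph{separated quiver} $Q^s$ has two vertices $v^+,v^-$ for each vertex $v$ of $Q$ and an arrow $\alpha^s:v^+\to w^-$ for each arrow $\alpha:v\to w$ of $Q$.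

\begin{lemma}\label{lem:sep}
If every connected component of $Q^s$ is a Dynkin or Euclidean quiver, then $\Gamma=KQ/J^2$ is tame.
\end{lemma}

\begin{proof}
The quiver $Q^s$ has no paths of length two. So $e_v\mapsto e_{v^+}+e_{v^-}$, $\alpha\mapsto\alpha^s$ defines an algebra homomorphism $\Gamma\to KQ^s$, where $e_v$ is the trivial path at $v$. Restriction along it sends a representation $R$ of $Q^s$ to the $\Gamma$-module with spaces $R_{v^+}\oplus R_{v^-}$; it is additive and preserves dimension. Every $\Gamma$-module $N$ is a restriction. Indeed, choose complements $N_v=T_v\oplus(JN)_v$. An arrow $\alpha:v\to w$ maps $T_v$ into $(JN)_w$ and kills $(JN)_v$, since $J^2N=0$. So $R_{v^+}=T_v$, $R_{v^-}=(JN)_v$ define a representation $R$ whose restriction is $N$. If $N$ is indecomposable, so is $R$, because restriction is additive and sends nonzero modules to nonzero modules. The algebra $KQ^s$ is a product of tame algebras, hence tame, and the $KQ^s$-$K[T]$-bimodules that parametrize its indecomposables of dimension $d$ restrict to $\Gamma$-$K[T]$-bimodules that do the same for $\Gamma$.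
\end{proof}

\begin{lemma}\label{lem:soc}
Let $P=A\epsilon$, with $\epsilon$ an idempotent, be indecomposable and injective, and assume that $\operatorname{soc}P$ is a two-sided ideal of $A$. Then every indecomposable $A$-module $N\not\cong P$ is a module over $A/\operatorname{soc}P$. If $A/\operatorname{soc}P$ is tame, then so is $A$.
\end{lemma}

\begin{proof}
Let $N$ be indecomposable and $y\in N$ with $(\operatorname{soc}P)y\neq0$. The homomorphism $P\to N$, $p\mapsto py$, is nonzero on the socle, which is simple since $P$ is indecomposable injective; so it is injective. It splits, and $N\cong P$. For the last claim, regard the parametrizing bimodules of $A/\operatorname{soc}P$ as $A$-$K[T]$-bimodules.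
\end{proof}

\begin{example}[Four terms, none projective-injective]
The algebra $KQ_4$ is of Euclidean type $\tilde D_4$, hence tame, and the sequence \eqref{eq:star} has four terms, none of them injective.
\end{example}

\begin{example}[Five terms]
Let $Q$ be the quiver with arrows $s\to a_i\to c$ for $i=1,\dots,4$, and let $A$ be the quotient of $KQ$ in which the four paths $s\to a_i\to c$ are equal; call their common class $\omega$. The module $P=P(s)$ has $K$ at each of the six vertices and the identity along each arrow, so $\dim P=6$ and $\operatorname{soc}P=K\omega\cong S_c$. Also $\dim I(c)=6$, counting $e_c$, the four arrows $a_i\to c$, and $\omega$. Since $P$ embeds into $I(c)$, it is projective-injective. The space $K\omega$ is killed by all arrows on both sides, so it is a two-sided ideal, and $A/K\omega=KQ/J^2$. The separated quiver consists of the arrows $s^+\to a_i^-$, the arrows $a_i^+\to c^-$ and the isolated vertices $s^-,c^+$, that is, of two copies of $\tilde D_4$ and two points. So $A$ is tame by Lemmas~\ref{lem:sep} and~\ref{lem:soc}. Since $\operatorname{rad}P/\operatorname{soc}P=S_{a_1}\oplus\dots\oplus S_{a_4}$, the AR sequence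 (F5) has the five terms $P,S_{a_1},\dots,S_{a_4}$.
\end{example}

\begin{example}[Three terms, two of them isomorphic]
Let $A=K[y,z]/(y^2,z^2)$, a local algebra with basis $1,y,z,yz$ and simple module $S$. Its socle $Kyz$ is simple, so $A$ embeds into the injective envelope $DA$ of $S$, which also has dimension $4$; thus $A$ is self-injective. The quotient $A/\operatorname{soc}A=K[y,z]/(y,z)^2$ equals $KQ/J^2$ for the quiver $Q$ with one vertex and two loops, and $Q^s$ is the Kronecker quiver, with two vertices and two parallel arrows, which is Euclidean. So $A$ is tame by Lemmas~\ref{lem:sep} and~\ref{lem:soc}. The AR sequence (F5) is $0\to\operatorname{rad}A\to A\oplus S\oplus S\to A/\operatorname{soc}A\to0$.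
\end{example}

Hence the bounds in Theorems~\ref{thm:A} and~\ref{thm:B} are optimal.

\begin{thebibliography}{9}

\bibitem{Atlas}
\emph{Atlas of finite-dimensional algebras},
\texttt{http://www.math.uni-bonn.de/\textasciitilde schroer/fd-atlas-files/FD\_Atlas.pdf}.

\bibitem{CB}
Crawley-Boevey, \emph{On tame algebras and bocses}, Proc. London Math. Soc. (3) \textbf{56} (1988), 451--483.

\end{thebibliography}
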